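\title{Sets of uniqueness of positive measure for multiple Walsh series}

\begin{abstract}
We determine when every measurable set of positive measure is a set of multiplicity for the $d$-multiple Walsh system, $d\ge2$. This is so for $d=2$ under rectangular and under $\rho$-regular convergence for every $\rho\in(0,1]$, and for every $d\ge 2$ under convergence over cubes ($\rho=1$). For $d\ge3$ there is a set of measure arbitrarily close to $1$ that is a set of uniqueness for rectangular convergence and for $\rho$-regular convergence for all $\rho<1$ at once. The answers are the same on $[0,1]^d$ and on the $d$-th power of the dyadic group. The positive results rest on a fixed point argument, the negative one on a bilinear phase in the binary digits whose two-dimensional rectangular partial sums are large on most of the space.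
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Write a nonnegative integer as $n=\sum_{k\ge0}n(k)2^k$ with $n(k)\in\{0,1\}$. The \emph{dyadic group} $G$ is the set of sequences $t=(t(0),t(1),\dots)$ with $t(k)\in\{0,1\}$, added coordinatewise modulo $2$ and equipped with normalized Haar measure, under which the digits $t(k)$ are independent fair bits. The Walsh functions in Paley's enumeration are
\[
w_n(t)=(-1)^{\sum_k n(k)t(k)},\qquad n\in\mathbb Z_+=\{0,1,2,\dots\}.
\]
On $[0,1)$ one writes $x=\sum_{k\ge0}x(k)2^{-k-1}$, taking the finite expansion for dyadic rationals, and defines $w_n(x)$ by the same formula; at the endpoint, $w_n(1)=\lim_{x\to1^-}w_n(x)$. The $d$-multiple Walsh system consists of the products $w_{\mathbf n}(x)=\prod_{i=1}^dw_{n_i}(x_i)$, $\mathbf n=(n_1,\dots,n_d)\in\mathbb Z_+^d$, on $X=[0,1]^d$ with Lebesgue measure or on $X=G^d$ with Haar measure.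

A series $\sum_{\mathbf n}a_{\mathbf n}w_{\mathbf n}$ with real coefficients has the rectangular partial sums
\[
S_{\mathbf N}(x)=\sum_{n_1<N_1}\cdots\sum_{n_d<N_d}a_{\mathbf n}w_{\mathbf n}(x),\qquad \mathbf N=(N_1,\dots,N_d).
\]
It converges \emph{rectangularly} to $S(x)$ at $x$ if $S_{\mathbf N}(x)\to S(x)$ as $\min_iN_i\to\infty$. For $\rho\in(0,1]$ call $\mathbf N$ \emph{$\rho$-regular} if $\min_{i,i'}N_i/N_{i'}\ge\rho$; the series converges \emph{$\rho$-regularly} if the limit holds as $\min_iN_i\to\infty$ through $\rho$-regular $\mathbf N$. For $\rho=1$ all $N_i$ are equal, and this is convergence over cubes. Rectangular convergence implies $\rho$-regular convergence, which implies $1$-regular convergence.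

A set $E\subset X$ is a \emph{set of uniqueness} (U-set) for a given type of convergence if every series that converges to $0$ in that sense at every point of $X\setminus E$ has all coefficients equal to $0$; otherwise $E$ is a \emph{set of multiplicity} (M-set). A U-set can be ignored when a series is recovered from its sum; an M-set is large enough to hide a nonzero series. The weaker the convergence, the more series compete, so the classes of U-sets satisfy $U_{1,d}\subset U_{\rho,d}\subset U_{\mathrm{rect},d}$.

The following question is posed in \cite{WDA}: \emph{is every set of positive measure in $[0,1]^d$, or in $G^d$, a set of multiplicity for rectangular or for $\rho$-regular convergence?} We answer it for all $d\ge2$ and all these types of convergence.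

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $X=[0,1]^d$ or $X=G^d$, let $E\subset X$ be measurable of positive measure, and assume that either
\begin{itemize}
\item[(A1)] $d\ge2$ and the convergence is $1$-regular, or
\item[(A2)] $d=2$ and the convergence is rectangular.
\end{itemize}
Then there is a measurable $f$ with $0\le f\le\mathbf 1_E$ and $\int f>0$ whose Walsh--Fourier series converges to $0$ in the given sense at every point of $X\setminus E$. Thus $E$ is an M-set. For $d=2$ it is an M-set for $\rho$-regular convergence for every $\rho\in(0,1]$.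
\end{theorem}

The last sentence follows from (A2), since rectangular convergence implies $\rho$-regular convergence.

\begin{theorem}\label{thm:B}
Let $d\ge3$ and $\varepsilon>0$. There is a compact set $P\subset G^d$ of measure greater than $1-\varepsilon$ that is a U-set for rectangular convergence and for $\rho$-regular convergence for every $\rho\in(0,1)$ simultaneously. Its preimage in $[0,1]^d$ under the digit map has the same measure and the same property.
\end{theorem}

The digit map is the map $\iota^d$ of Section~\ref{ss:transfer}. The table records whether every measurable set of positive measure is an M-set; the answers are the same in $[0,1]^d$ and in $G^d$.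
\begin{center}
\begin{tabular}{c|ccc}
 & rectangular & $\rho$-regular, $0<\rho<1$ & $\rho=1$ (cubes)\\ \hline
$d=2$ & yes & yes & yes\\
$d\ge3$ & no & no & yes
\end{tabular}
\end{center}

\begin{corollary}\label{cor}
For $d\ge3$ and $0<\rho<1$ we have $U_{1,d}\subsetneq U_{\rho,d}$, both in $[0,1]^d$ and in $G^d$.
\end{corollary}

\begin{proof}
The inclusion was noted above. For $\varepsilon<1$ the set of Theorem~\ref{thm:B} belongs to $U_{\rho,d}$ and has positive measure, so by Theorem~\ref{thm:A} it is not in $U_{1,d}$.
\end{proof}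

Beyond textbook facts we use one external result, and only in case (A2): Billard's theorem \cite{Billard} that the Walsh--Fourier partial sums of every $h\in L^2(G)$ converge almost everywhere.

\subsection{What one variable suggests}\label{ss:onevar}

For $d=1$ the question is classical, and the answer is yes. Let $P\subset G$ be compact of positive measure, $f=\mathbf 1_P$ and $x\notin P$. Choose $q$ so that no point of $P$ shares its first $q$ digits with $x$, and write $N=2^q\nu+l$ with $0\le l<2^q$. The sum over $n<2^q\nu$ is the integral of $f$ against a kernel that lives on the points sharing their first $q$ digits with $x$ (see \eqref{eq:dirichlet} below), so it vanishes. What remains is fewer than $2^q$ terms $\pm\hat f(n)$ with $n>N-2^q$, and these tend to $0$. So $P$ hides the Fourier series of its indicator function, and one would expect the same in every dimension.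

In several variables each range $[0,N_i)$ splits in the same way into a long part and a short part. The all-long piece vanishes and the all-short piece tends to $0$, as before. The mixed pieces are new: some frequencies are frozen near $N_i$, while the others run through a full partial sum in fewer variables. We call these sums \emph{slices}. A slice does not depend on the variables whose frequencies are frozen, so it must be small at points that project into the projection of $P$, where localization says nothing. The table above reflects what can be said about slices of an $L^2$ function.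
\begin{itemize}
\item For cubes, the upper limit of a slice lies within bounded distance of the frozen frequency, and Parseval's identity controls the slices.
\item For $d=2$ the slices are one-dimensional partial sums with a free upper limit, and the maximal inequality behind Billard's theorem controls them.
\item For $d\ge3$ and $\rho<1$ there are two-dimensional slices with two free upper limits, and no such control exists.
\end{itemize}
Section~\ref{sec:A} turns the control in the first two cases into Theorem~\ref{thm:A}. Section~\ref{sec:phase} makes the failure in the third case quantitative, Section~\ref{sec:quasi} supplies the language of quasi-measures for series that are not Fourier series, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.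

\section{Preliminaries}\label{sec:prelim}

\subsection{Cubes, ranks and Dirichlet kernels}

With the product topology $G^s$ is a compact metrizable group; Haar measure is written $|\cdot|$ or $dt$. Since $t+t=0$, subtraction is the same as addition. Let $I_r=\{t\in G:t(0)=\dots=t(r-1)=0\}$. A \emph{cube of rank $r$} in $G^s$ is a coset of $I_r^s$, and $Q_r(x)$ is the one containing $x$; it has measure $2^{-rs}$. Cubes are clopen and form a countable base of the topology; two cubes are nested or disjoint; by compactness a clopen set is a finite union of cubes of a common rank. A function is \emph{of rank $r$} if it is constant on the cubes of rank $r$, that is, if it depends only on digits with index less than $r$. The operator $\mathcal E_rf(x)=2^{rs}\int_{Q_r(x)}f$ is the conditional expectation onto such functions.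

The $w_{\mathbf n}$ are characters, $w_{\mathbf n}(x+y)=w_{\mathbf n}(x)w_{\mathbf n}(y)$, and form an orthonormal basis of $L^2(G^s)$; we write $\hat f(\mathbf n)=\int fw_{\mathbf n}$ and $S_{\mathbf N}f$ for the partial sums of the Fourier series. The functions of rank $r$ are spanned by the $w_{\mathbf n}$ with all $n_i<2^r$. If the binary expansions of $n$ and $n'$ have no common nonzero digit, then $w_nw_{n'}=w_{n+n'}$. For finite sets $Z_1,\dots,Z_s\subset\mathbb Z_+$,
\begin{equation}\label{eq:conv}
\sum_{\mathbf n\in Z_1\times\dots\times Z_s}\hat f(\mathbf n)w_{\mathbf n}(x)=\int f(x+y)\prod_{i=1}^sK_i(y_i)\,dy,\qquad K_i=\sum_{n\in Z_i}w_n .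
\end{equation}
Put $r_k(t)=(-1)^{t(k)}=w_{2^k}(t)$ and $D_N=\sum_{n<N}w_n$. Then $D_{2^r}=\prod_{k<r}(1+r_k)=2^r\mathbf 1_{I_r}$. If $N=2^q\nu+l$ with $0\le l<2^q$, then
\begin{equation}\label{eq:dirichlet}
D_N=D_{2^q\nu}+w_{2^q\nu}D_l,\qquad D_{2^q\nu}=D_{2^q}\sum_{\nu'<\nu}w_{2^q\nu'}=0\ \text{ off } I_q,
\end{equation}
because $w_{2^q\nu'+n}=w_{2^q\nu'}w_n$ for $n<2^q$.

\subsection{Slices}

Let $[d]=\{1,\dots,d\}$. For $A\subset[d]$ we always put $B=[d]\setminus A$, and we write $x_A=(x_i)_{i\in A}$, $\pi_A(x)=x_A$, $w_{n_A}(x_A)=\prod_{i\in A}w_{n_i}(x_i)$. For a series with coefficients $a_{\mathbf n}=a_{(n_A,n_B)}$, the \emph{slice} with upper limits $N_A$ and frozen frequencies $n_B$ is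
\[
T_{N_A;\,n_B}(x_A)=\sum_{n_i<N_i\ (i\in A)}a_{(n_A,n_B)}\,w_{n_A}(x_A).
\]
For the Fourier series of $f$ we write $T_{N_A;\,n_B}f$. For $A=[d]$ the slice is $S_{\mathbf N}$, and for $A=\emptyset$ it is a single coefficient. In one variable $S_{n+1}-S_n$ is the $n$-th term; taking this difference in each variable of $B$ gives
\begin{equation}\label{eq:diff}
w_{n_B}(x_B)\,T_{N_A;\,n_B}(x_A)=\sum_{\zeta\in\{0,1\}^B}(-1)^{\#B-|\zeta|}\,S_{(N_A,\,n_B+\zeta)}(x),\qquad |\zeta|=\sum_{i\in B}\zeta_i .
\end{equation}

\subsection{From the unit cube to the group}\label{ss:transfer}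

Let $\iota:[0,1]\to G$ send $x\in[0,1)$ to its digit sequence and $1$ to $(1,1,\dots)$. Then $w_n(x)=w_n(\iota(x))$ for all $x\in[0,1]$. The map $\iota$ is injective with image $G_*=G\setminus G_0$, where $G_0$ is the countable set of sequences that are eventually $1$ but not identically $1$. It preserves measure, since the preimage of a cube of rank $r$ is a dyadic interval of length $2^{-r}$. Its inverse is the restriction to $G_*$ of the continuous map $t\mapsto\sum_kt(k)2^{-k-1}$, so $\iota$ is a Borel isomorphism onto $G_*$. Let $\iota^d$ act coordinatewise. A series on $[0,1]^d$ is thus the same as a series on $G^d$ observed only at the points of $G_*^d$. Both theorems reduce to statements on the group.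

\begin{proposition}\label{prop:A}
Let $P\subset G^d$ be compact with $|P|>0$, and assume \emph{(A1)} or \emph{(A2)}. There is a measurable $f$ with $0\le f\le\mathbf 1_P$ and $\int f>0$ whose Fourier series converges to $0$ in the given sense at every point of $G^d\setminus P$.
\end{proposition}

\begin{proposition}\label{prop:B}
Let $d\ge3$ and $\varepsilon>0$. There is a compact $P\subset G^d$ with $|P|>1-\varepsilon$ such that, for every $\rho\in(0,1)$, a series converging $\rho$-regularly to $0$ at every point of $G_*^d\setminus P$ has all coefficients equal to $0$.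
\end{proposition}

For Theorem~\ref{thm:A}, inner regularity gives a compact set $P$ of positive measure inside $E$, respectively inside $\iota^d(E)$. In the second case use $f\circ\iota^d$: it has the same coefficients as $f$, and $x\notin E$ implies $\iota^d(x)\notin P$. The series is nonzero because $\hat f(\mathbf 0)=\int f>0$. For Theorem~\ref{thm:B}, note that $G^d\setminus P\supset G_*^d\setminus P$, that $\iota^d$ maps $[0,1]^d\setminus(\iota^d)^{-1}(P)$ onto $G_*^d\setminus P$, and that rectangular convergence implies $\frac12$-regular convergence.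

\section{Hiding a Fourier series in a set of positive measure}\label{sec:A}

In this section we prove Proposition~\ref{prop:A}. Let $\mathcal A$ be the family of nonempty proper subsets of $[d]$; it has fewer than $2^d$ members.

\subsection{Which slices matter}

\begin{lemma}\label{lem:split}
Let $f\in L^2(G^d)$ vanish almost everywhere off a compact set $F$, and let $x\notin F$. Choose $q$ with $Q_q(x)\cap F=\emptyset$ and $Q_q(x_A)\cap\pi_A(F)=\emptyset$ for every $A\in\mathcal A$ such that $x_A\notin\pi_A(F)$. Let $N_i^-$ be the largest multiple of $2^q$ not exceeding $N_i$. Then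
\[
|S_{\mathbf N}f(x)|\le2^{qd}\Big(\max_{\mathbf n}|\hat f(\mathbf n)|+\sum_{A\in\mathcal A:\ x_A\in\pi_A(F)}\max_{n_B}\big|T_{N_A^-;\,n_B}f(x_A)\big|\Big),
\]
where the maxima are over $n_i\in[N_i^-,N_i)$ for $i\in[d]$, respectively $i\in B$, and an empty maximum is $0$.
\end{lemma}

\begin{proof}
Such $q$ exists because $F$ and its projections are compact. Splitting $[0,N_i)=[0,N_i^-)\cup[N_i^-,N_i)$ for each $i$ gives
\[
S_{\mathbf N}f(x)=\sum_{A\subset[d]}J_A,\qquad J_A=\sum_{n_i\in[N_i^-,N_i)\ (i\in B)}w_{n_B}(x_B)\,T_{N_A^-;\,n_B}f(x_A),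
\]
and each $J_A$ has at most $2^{qd}$ terms. The term $J_\emptyset$ consists of single coefficients. For $A\ne\emptyset$,
\[
T_{N_A^-;\,n_B}f(x_A)=\int f(t)\prod_{i\in A}D_{N_i^-}(x_i+t_i)\;w_{n_B}(t_B)\,dt ,
\]
and by \eqref{eq:dirichlet} the kernel vanishes unless $t_A\in Q_q(x_A)$. If $A=[d]$, or if $A\in\mathcal A$ and $x_A\notin\pi_A(F)$, then no $t\in F$ satisfies this, and $J_A=0$.
\end{proof}

The coefficients tend to $0$ because $\hat f\in\ell^2$. So we need a function $f$ whose slices tend to $0$ at \emph{every} point of the projections of its own support. The difficulty is visible already for products. Let $d=2$ and $f=f_1\otimes f_2$ with $f_i\ge0$ supported on compact sets $F_i$. For $x_2\notin F_2$ we have $S_{\mathbf N}f(x)=S_{N_1}f_1(x_1)\,S_{N_2}f_2(x_2)$, and the second factor tends to $0$ by the argument of Section~\ref{ss:onevar}. It would be enough to know that $S_{N_1}f_1(x_1)$ stays bounded at every $x_1\in F_1$. Billard's theorem gives this for almost every $x_1$. One can cut $f_1$ down to a set where its partial sums are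 bounded, but this changes $f_1$, hence its partial sums, hence the set where they are bounded. We break the circle with a fixed point theorem. For this the size of the slices must first be measured by a single function of $x_A$ with an $L^1$ bound.

\subsection{The maximal inequality}

For real $h\in L^2(G)$ let $S^*h=\sup_N|S_Nh|$. Almost everywhere convergence, together with translation invariance, gives a quantitative bound.

\begin{lemma}\label{lem:weak}
There is a constant $C$ such that $|\{S^*h>\lambda\}|\le C\lambda^{-2}\|h\|_2^2$ for all real $h\in L^2(G)$ and all $\lambda>0$.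
\end{lemma}

\begin{proof}
Suppose not. After replacing $h$ by $h/\lambda$, for every $k\ge1$ there is $h_k$ such that $Y_k=\{S^*h_k>1\}$ satisfies $|Y_k|>4^k\|h_k\|_2^2$; in particular $|Y_k|>0$. We spread the sets $Y_k$ over $G$ by random translations and add the translates of $h_k$ with random signs.

Let $M_k=\lceil1/|Y_k|\rceil$, so that $1\le M_k|Y_k|\le2$ and $M_k\|h_k\|_2^2\le2\cdot4^{-k}$. Take independent uniformly distributed $y_{k,l}\in G$, $1\le l\le M_k$. For fixed $x$, the probability that $x+y_{k,l}\notin Y_k$ for all $l$ is $(1-|Y_k|)^{M_k}\le e^{-1}$, and these events are independent in $k$. By the second Borel--Cantelli lemma, almost surely there are infinitely many $k$ with $x+y_{k,l}\in Y_k$ for some $l$. By Fubini's theorem we can fix the $y_{k,l}$ so that this holds for almost every $x$.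

Let $s_{k,l}=\pm1$ be independent fair signs and $\Phi_k=\sum_ls_{k,l}h_k(\cdot+y_{k,l})$. The cross terms have mean zero, so $\mathbb E\|\Phi_k\|_2^2=M_k\|h_k\|_2^2\le2\cdot4^{-k}$ and $\mathbb E\sum_kk\|\Phi_k\|_2<\infty$. Hence $\Phi=\sum_kk\Phi_k$ converges in $L^2$ almost surely. Since $h\mapsto S_Nh(x)$ is a bounded functional on $L^2$ and $S_N$ commutes with translations, $S_N\Phi(x)=\sum_kk\sum_ls_{k,l}S_Nh_k(x+y_{k,l})$ for all $N$ and $x$.

Fix $x$ as above and $k,l,N$ with $|S_Nh_k(x+y_{k,l})|>1$. Flipping the sign $s_{k,l}$ preserves the probability and the convergence of the series, and it changes $S_N\Phi(x)$ by more than $2k$; so $|S_N\Phi(x)|>k$ before or after the flip. Thus $\mathbb P(S^*\Phi(x)>k)\ge\frac12$ for infinitely many $k$. These events decrease in $k$, so $\mathbb P(S^*\Phi(x)=\infty)\ge\frac12$ for almost every $x$. By Fubini's theorem some choice of signs gives $\Phi\in L^2(G)$ with $S^*\Phi=\infty$ on a set of positive measure, contradicting Billard's theorem \cite{Billard}.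
\end{proof}

\subsection{The controlling functions}

For $A\in\mathcal A$ and $f\in L^2(G^d)$ we define $V_Af:G^A\to[0,\infty]$ at every point.

\emph{Case} (A1). All upper limits in Lemma~\ref{lem:split} equal one number $k$, and the frozen frequencies lie in $[k,k+2^q)$ with $q$ not known in advance. So we sum the squares of all slices, with weights that decay in the distance from $n_B$ to $k$. Writing $T_{k;\,n_B}$ for the slice with all upper limits equal to $k$, put
\[
V_Af(x_A)=\sum_{k\ge0}\ \sum_{n_B:\ n_i\ge k\ (i\in B)}2^{-1-\max_{i\in B}(n_i-k)}\,\big|T_{k;\,n_B}f(x_A)\big|^2 .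
\]

\emph{Case} (A2). Here $d=2$ and the upper limit is unrelated to the frozen frequency. For $A=\{1\}$ let $h_{n_2}=\sum_{n_1}\hat f(n_1,n_2)w_{n_1}\in L^2(G)$, so that $T_{N_1;\,n_2}f=S_{N_1}h_{n_2}$, and put
\[
V_Af(x_1)=\sum_{n_2\ge0}\min\{1,S^*h_{n_2}(x_1)\}^3 ;
\]
for $A=\{2\}$ exchange the variables. The bound $C\lambda^{-2}$ of Lemma~\ref{lem:weak} is not integrable against $\lambda\,d\lambda$ near $0$ or near $\infty$; the exponent $3$ repairs the first defect and the truncation at $1$ the second.

For $s\ge0$ let $V_A^sf$ be the truncation that keeps only the terms with $n_i<2^s$ for $i\in B$ and, in case (A2), replaces $S^*h_{n_2}$ by $\max_{N\le2^s}|S_Nh_{n_2}|$.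

\begin{lemma}\label{lem:V}
There is $C_0\ge1$ such that for all $A\in\mathcal A$ and $f\in L^2(G^d)$:
\begin{itemize}
\item[(i)] $\int V_Af\le C_0\|f\|_2^2$;
\item[(ii)] $V_A^sf$ is of rank $s$, its values are continuous functions of the finitely many coefficients $\hat f(\mathbf n)$ with all $n_i<2^s$, and $V_A^sf\uparrow V_Af$ pointwise as $s\to\infty$;
\item[(iii)] if $f$ is of rank $r$, then $V_Af=V_A^rf$;
\item[(iv)] if $V_Af(x_A)<\infty$, then for each $q$ the quantity $\max_{n_B}|T_{N_A^-;\,n_B}f(x_A)|$ of Lemma~\ref{lem:split} tends to $0$ as $\min_iN_i\to\infty$ in the given sense.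
\end{itemize}
\end{lemma}

\begin{proof}
(i) In case (A1) fix $n_B$ and write $k=\min_{i\in B}n_i-j$ with $j\ge0$. Then $\max_i(n_i-k)\ge j$, so the weights sum over $k$ to at most $\sum_{j\ge0}2^{-1-j}=1$. By Parseval's identity $\int|T_{k;\,n_B}f|^2\le\sum_{n_A}|\hat f(n_A,n_B)|^2$, and summing over $n_B$ gives $\int V_Af\le\|f\|_2^2$. In case (A2), Lemma~\ref{lem:weak} gives
\[
\int V_Af=\sum_{n_2}\int_0^13\lambda^2\,|\{S^*h_{n_2}>\lambda\}|\,d\lambda\le3C\sum_{n_2}\|h_{n_2}\|_2^2=3C\|f\|_2^2 .
\]

(ii) In case (A1) the kept terms have $k\le\min_{i\in B}n_i<2^s$, so they are finite in number and involve only frequencies below $2^s$. In case (A2) the same holds by construction. The truncations increase and exhaust all terms.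

(iii) Here $\hat f(\mathbf n)=0$ unless all $n_i<2^r$. So the discarded terms vanish, and $S_Nh_{n_2}=S_{2^r}h_{n_2}$ for $N\ge2^r$.

(iv) In case (A1) all $N_i^-$ equal $k$, and $0\le n_i-k<2^q$, so the slice occurs in $V_Af(x_A)$ with weight at least $2^{-2^q}$. The terms of a convergent series tend to $0$, and $k\to\infty$. In case (A2), say with $A=\{1\}$, the slice is bounded by $S^*h_{n_2}(x_1)$, which tends to $0$ as $n_2\to\infty$ because the series defining $V_Af(x_1)$ converges; and $n_2\ge N_2^-\to\infty$.
\end{proof}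

\subsection{The fixed point and the limit}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Put $K=2^{d+2}C_0/|P|$, and let $\gamma:[0,\infty)\to[0,1]$ equal $1$ on $[0,K/2]$, equal $0$ on $[K,\infty)$, and be linear in between. Let $P_r$ be the union of the cubes of rank $r$ that meet $P$. The sets $P_r$ decrease, and $\bigcap_rP_r=P$ since $P$ is closed.

\emph{Finite rank.} Fix $r$. The families $(g_A)_{A\in\mathcal A}$ of rank-$r$ functions $g_A:G^A\to[0,1]$ form a finite-dimensional cube $[0,1]^M$. To such a family attach the rank-$r$ function $f(x)=\mathbf 1_{P_r}(x)\prod_Ag_A(x_A)$ and then the family $(\gamma(V_Af))_{A\in\mathcal A}$. By Lemma~\ref{lem:V}(ii),(iii) this is a continuous map of the cube into itself. Brouwer's theorem (a continuous self-map of $[0,1]^M$ has a fixed point) gives a family with $g_A=\gamma(V_Af_r)$ for all $A$, where $f_r$ is the attached function. Then $0\le f_r\le\mathbf 1_{P_r}$, and $f_r(y)\ne0$ forces $g_A(y_A)>0$, that is,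
\begin{equation}\label{eq:fixed}
f_r(y)\neq0\ \Longrightarrow\ V_Af_r(y_A)<K\quad\text{for all }A\in\mathcal A .
\end{equation}
The fixed point is not small. By Chebyshev's inequality and Lemma~\ref{lem:V}(i), $|\{g_A<1\}|\le|\{V_Af_r>K/2\}|\le2C_0/K$, and $f_r=1$ at the points of $P_r$ where all $g_A(x_A)=1$. Hence $\int f_r\ge|P|-2^d\cdot2C_0/K=|P|/2$.

\emph{The limit.} A bounded sequence in $L^2$ has a weakly convergent subsequence; let $f$ be the weak limit of $f_r$ along one. Testing against indicator functions shows that $0\le f\le1$ almost everywhere, that $f=0$ almost everywhere off each $P_s$ and hence off $P$, and that $\int f\ge|P|/2$. Also $\hat f_r(\mathbf n)\to\hat f(\mathbf n)$ along the subsequence. Change $f$ on a null set so that $0\le f\le\mathbf 1_P$ everywhere. Let $F$ be the set of $x$ with $\int_{Q_s(x)}f>0$ for all $s$. Its complement is a countable union of cubes on which $f=0$ almost everywhere; so $F$ is compact, $f=0$ almost everywhere off $F$, and $F\subset P$.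

\emph{The bound \eqref{eq:fixed} survives.} Let $x\in F$, $A\in\mathcal A$, $s\ge0$. Since $\int_{Q_s(x)}f>0$, for large $r$ in the subsequence $\int_{Q_s(x)}f_r>0$, and there is $y\in Q_s(x)$ with $f_r(y)\ne0$. As $V_A^sf_r$ is of rank $s$, \eqref{eq:fixed} gives $V_A^sf_r(x_A)=V_A^sf_r(y_A)\le V_Af_r(y_A)<K$. Letting $r\to\infty$ and then $s\to\infty$, Lemma~\ref{lem:V}(ii) yields $V_Af(x_A)\le K$. Thus $V_Af\le K$ at every point of $\pi_A(F)$.

\emph{Convergence.} Let $x\notin F$. In the bound of Lemma~\ref{lem:split} the coefficients have all $n_i>N_i-2^q$ and tend to $0$, and the slices tend to $0$ by Lemma~\ref{lem:V}(iv). So $S_{\mathbf N}f(x)\to0$ at every point off $F$, and in particular off $P$.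
\end{proof}

The assumptions (A1) and (A2) entered only through Lemma~\ref{lem:V}. For rectangular convergence with $d=3$ the set $A=\{1,2\}$ would require the analogue of Lemma~\ref{lem:weak} for $\sup_{N_1,N_2}|S_{N_1,N_2}h|$ on $G^2$, and we shall see in Remark~\ref{rem:noweak} that this analogue is false.

\section{A bilinear phase with large rectangular sums}\label{sec:phase}

We now work on $G^2$. We exhibit a function $v=\pm1$ whose rectangular partial sums are large at most points, and then show that this is stable: a function with bounded rectangular sums is almost orthogonal to $v$.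

\subsection{The model computation}\label{ss:model}

Fix $L\ge1$. For $t\in G^2$ and $0\le l<L$ put $a_l(t)=t_1(l)$ and $b_l(t)=t_2(L-1-l)$, so that the digits of $t_2$ are read in reverse order, and let $v(t)=(-1)^{a(t)\cdot b(t)}$ with $a\cdot b=\sum_la_lb_l$. Expanding $(a(x)+a(y))\cdot(b(x)+b(y))$ modulo $2$ gives
\[
v(x+y)=v(x)\,v(y)\,w_{N_1(x)}(y_1)\,w_{N_2(x)}(y_2),
\]
\[
N_1(x)=\sum_lb_l(x)2^l,\qquad N_2(x)=\sum_la_l(x)2^{L-1-l}.
\]
Seen from $x$, the function $v$ oscillates with the local frequency $(N_1(x),N_2(x))$. A cutoff does the most damage at this frequency, so we compute $S_{N_1(x),N_2(x)}v(x)$.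

For $c,b\in\{0,1\}^L$ write $c\prec b$ if $\sum c_l2^l<\sum b_l2^l$ (larger indices are more significant), and for $c',a\in\{0,1\}^L$ write $c'\prec'a$ if $\sum c'_l2^{L-1-l}<\sum a_l2^{L-1-l}$ (smaller indices are more significant). With $a=a(x)$, $b=b(x)$, $\xi=a(y)$, $\eta=b(y)$ we have $D_{N_1(x)}(y_1)=\sum_{c\prec b}(-1)^{c\cdot\xi}$ and $D_{N_2(x)}(y_2)=\sum_{c'\prec'a}(-1)^{c'\cdot\eta}$. Define, for $a,b,\xi,\eta\in\{0,1\}^L$,
\begin{equation}\label{eq:H}
H(a,b;\xi,\eta)=(-1)^{\xi\cdot\eta+a\cdot\eta+b\cdot\xi}\sum_{c\prec b}(-1)^{c\cdot\xi}\sum_{c'\prec'a}(-1)^{c'\cdot\eta},\qquad\Xi(a,b)=\mathbb E_{\xi,\eta}H(a,b;\xi,\eta),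
\end{equation}
where $\mathbb E_{\xi,\eta}$ is the average over all pairs. Each sum has fewer than $2^L$ terms, so $|H|\le2^{2L}$. By \eqref{eq:conv},
\begin{equation}\label{eq:model}
v(x)\,S_{N_1(x),N_2(x)}v(x)=\int v(x)v(x+y)D_{N_1(x)}(y_1)D_{N_2(x)}(y_2)\,dy=\Xi(a(x),b(x)).
\end{equation}
The basic identity for computing $\Xi$ concerns two fair bits $\xi_0,\eta_0$: for $u,u'\in\{0,1\}$,
\begin{equation}\label{eq:gauss}
\mathbb E\,(-1)^{\xi_0\eta_0+u\xi_0+u'\eta_0}=\tfrac14\big(1+(-1)^u+(-1)^{u'}-(-1)^{u+u'}\big)=\tfrac12(-1)^{uu'} .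
\end{equation}

\begin{example}
Let $L=2$. By \eqref{eq:gauss}, $\hat v(n_1,n_2)=\frac14(-1)^{c\cdot c'}$ for $n_1=c_0+2c_1$, $n_2=2c_0'+c_1'$. Let $x$ have $a=b=(1,1)$. Then $v(x)=1$, $N_1=N_2=3$, and $w_{n_1}(x_1)w_{n_2}(x_2)=(-1)^{c_0+c_1+c_0'+c_1'}$. The signs of the nine terms $\pm\frac14$ are
\[
\begin{array}{c|ccc}
& n_2=0,\ c'=(0,0) & n_2=1,\ c'=(0,1) & n_2=2,\ c'=(1,0)\\ \hline
n_1=0,\ c=(0,0) & + & - & -\\
n_1=1,\ c=(1,0) & - & + & -\\
n_1=2,\ c=(0,1) & - & - & +
\end{array}
\]
and $\Xi=-\frac34$. Split the range of $n_1$ dyadically as $\{0,1\}\cup\{2\}$, and the range of $n_2$ likewise. The $2\times1$ rectangle $\{0,1\}\times\{2\}$ and the $1\times2$ rectangle $\{2\}\times\{0,1\}$ have constant sign and give $-\frac12$ each; the square $\{0,1\}^2$ cancels; the corner gives $\frac14$. In general each index $s$ with $a_s=b_s=1$ produces a $2^s\times2^{L-1-s}$ rectangle of terms all equal to $-2^{-L}$, with total $-\frac12$ whatever $s$ is.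
\end{example}

\begin{lemma}\label{lem:Xi}
We have
\[
\Xi(a,b)=-\frac12\sum_sa_sb_s+\sum_{s<t}2^{-(t-s+1)}b_sa_t .
\]
If $(a,b)$ is uniformly distributed, then $\mathbb P(|\Xi|\le\kappa)\to0$ as $L\to\infty$ for each fixed $\kappa>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:gauss} and independence, $\Xi=\sum_{c\prec b,\ c'\prec'a}\prod_l\frac12(-1)^{u_lu_l'}$ with $u=c+b$ and $u'=c'+a$ modulo $2$. The relation $c\prec b$ means that for some $s$ with $b_s=1$ we have $u_s=1$, $u_l=0$ for $l>s$, and $u_l$ is free for $l<s$. The relation $c'\prec'a$ means that for some $t$ with $a_t=1$ we have $u'_t=1$, $u'_l=0$ for $l<t$, and $u'_l$ is free for $l>t$. For fixed $s,t$ the sum over the free entries is a product over $l$.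
\begin{itemize}
\item $s<t$. For $l<s$, $u_l$ is free and $u'_l=0$: factor $1$. For $l>t$, $u_l=0$ and $u'_l$ is free: factor $1$. For $s\le l\le t$ nothing is free and $u_lu'_l=0$: factor $\frac12$. The product is $2^{-(t-s+1)}$.
\item $s=t$. The indices $l\ne s$ give $1$ as before, and $l=s$ gives $-\frac12$.
\item $s>t$. At $l=t$, $u_t$ is free and $u'_t=1$: factor $\frac12(1-1)=0$.
\end{itemize}
This proves the formula.

For fixed $b$ we have $\Xi=\sum_ta_t\omega_t$ with $\omega_t=\frac12\big(-b_t+\sum_{s<t}2^{-(t-s)}b_s\big)$. Let $\mathcal T$ be the set of $t\ge1$ with $b_{t-1}=1$ and $b_t=0$, and $M=\#\mathcal T$. For $t\in\mathcal T$, $\omega_t\ge\frac14$. Looking at the disjoint pairs of indices $(0,1),(2,3),\dots$, we see that $M$ is at least a binomial variable with parameters $\lfloor L/2\rfloor$ and $\frac14$; so $\mathbb P(M<M_0)\to0$ as $L\to\infty$ for each $M_0$. Condition on $b$ and on the $a_t$ with $t\notin\mathcal T$. Then $\Xi$ is a function of the uniformly distributed subset $\{t\in\mathcal T:a_t=1\}$ of $\mathcal T$, and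 it increases by at least $\frac14$ when the subset is strictly enlarged. Hence the subsets for which $\Xi$ lies in a given half-open interval of length $\frac14$ form an antichain: none contains another. By Sperner's theorem an antichain of subsets of an $M$-element set has at most $\binom M{\lfloor M/2\rfloor}$ members. Covering $[-\kappa,\kappa]$ by at most $8\kappa+2$ such intervals, we get
\[
\mathbb P(|\Xi|\le\kappa)\le\mathbb P(M<M_0)+(8\kappa+2)\sup_{M\ge M_0}\binom M{\lfloor M/2\rfloor}2^{-M}.
\]
The supremum tends to $0$ as $M_0\to\infty$. Let $L\to\infty$, then $M_0\to\infty$.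
\end{proof}

\begin{remark}\label{rem:noweak}
(a) By \eqref{eq:model}, $\sup_{N_1,N_2}|S_{N_1,N_2}v|\ge|\Xi|$, while $\|v\|_2=1$. So the supremum exceeds any given $\kappa$ on a set of measure tending to $1$ as $L\to\infty$, and the inequality of Lemma~\ref{lem:weak} fails for rectangular sums on $G^2$.

(b) The mean of $\Xi$ does not grow: by induction $\sum_{s<t<L}2^{-(t-s+1)}=\frac L2-1+2^{-L}$, so $\mathbb E\,\Xi=-\frac14(1-2^{-L})$. It is the spread of $\Xi$ that grows, and this is why an anti-concentration argument is needed.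

(c) The reversal of digits is essential. If $\prec'$ is replaced by $\prec$, the same computation kills the pairs $s\ne t$ (at $l=\min(s,t)$ one entry is $1$ and the other is free), the rectangles become $2^s\times2^s$ squares, and one obtains $-\sum_s2^{-(L-s)}a_sb_s$, of modulus less than $1$.
\end{remark}

\subsection{Stability}

In the application we meet not $v$ itself but a function $\psi$ about which we know only that its rectangular sums are bounded, and only at the points where $\psi\neq0$. We want to conclude that $\int v\psi$ is small. Write $\psi=vg$. If $g$ were a constant, \eqref{eq:model} would give $|g\,\Xi|\le1$ everywhere, and $g$ would be small. For general $g$ we take a block of digits much longer than $L$, cut it into $R$ windows of length $L$, and find by pigeonholing a window on whose bits a suitable average of $g$ hardly depends. A rectangle of frequencies adapted to this window reproduces the model computation. We also allow $p$ initial digits that are never touched.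

\begin{proposition}\label{prop:core}
For every $\delta>0$ there is an integer $m=m(\delta)\ge1$ with the following property. Let $p\ge0$, let $Q\subset G^2$ be a cube of rank at most $p$, let $v_0:G^2\to\{\pm1\}$ be of rank $p$, and put
\[
v(t)=v_0(t)\,(-1)^{\sum_{l<m}t_1(p+l)\,t_2(p+m-1-l)} .
\]
Let $\psi$ be a real function on $G^2$ of rank $p+m$ such that at every $x\in Q$ with $\psi(x)\ne0$
\begin{equation}\label{eq:blocks}
\Big|\sum_{N_1'\le n_1<N_1''}\ \sum_{N_2'\le n_2<N_2''}\hat\psi(n_1,n_2)w_{n_1}(x_1)w_{n_2}(x_2)\Big|\le1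
\end{equation}
whenever $0\le N_i'\le N_i''\le2^{p+m}$. Then $|\int_Qv\psi|\le\delta|Q|$.
\end{proposition}

\begin{proof}
Choose $L$ by Lemma~\ref{lem:Xi} so that $\mathbb P(|\Xi|\le6/\delta)\le\delta/3$, then an integer $R\ge6\cdot2^{4L}/\delta$, and put $m=RL$. For $0\le l<m$ let $a_l(t)=t_1(p+l)$ and $b_l(t)=t_2(p+m-1-l)$. Let $g=v\psi$, a function of rank $p+m$. We regard $Q$ as a probability space with normalized measure and write $\mathbb P$, $\mathbb E$, $\|\cdot\|$ for probability, mean and $L^2$ norm on it. The $a_l,b_l$ are independent fair bits on $Q$ because $Q$ has rank at most $p$. Taking the full range in \eqref{eq:blocks} gives $|g|=|\psi|\le1$ on $Q$. We must show $|\mathbb Eg|\le\delta$.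

For $0\le\beta\le R$ let $\mathsf A_\beta$ be the operator that averages a function on $Q$ over the bits $a_l$ with $l\ge\beta L$, and $\mathsf B_\beta$ the operator that averages over the bits $b_l$ with $l<\beta L$. These are conditional expectations, hence orthogonal projections, and they all commute. For $0\le\beta<R$ put
\[
h_\beta=\mathsf A_{\beta+1}\mathsf B_\beta\,g,\qquad h^\circ_\beta=\mathsf A_\beta\mathsf B_{\beta+1}\,g .
\]
The function $h_\beta$ may depend on the bits $a_l,b_l$ with $l$ in the window $\Lambda=[\beta L,(\beta+1)L)$; the function $h_\beta^\circ$ is its average over these bits.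

\emph{Step 1: a quiet window.} We have
\[
h_\beta-h^\circ_\beta=\mathsf B_\beta(\mathsf A_{\beta+1}-\mathsf A_\beta)g+\mathsf A_\beta(\mathsf B_\beta-\mathsf B_{\beta+1})g .
\]
The two terms are orthogonal, since $\mathsf A_\beta(\mathsf A_{\beta+1}-\mathsf A_\beta)=0$. The ranges of the $\mathsf A_\beta$ increase with $\beta$, so the operators $\mathsf A_{\beta+1}-\mathsf A_\beta$ are mutually orthogonal projections; the ranges of the $\mathsf B_\beta$ decrease, so the same holds for $\mathsf B_\beta-\mathsf B_{\beta+1}$. Therefore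
\[
\sum_{\beta<R}\|h_\beta-h_\beta^\circ\|^2\le\sum_{\beta<R}\|(\mathsf A_{\beta+1}-\mathsf A_\beta)g\|^2+\sum_{\beta<R}\|(\mathsf B_\beta-\mathsf B_{\beta+1})g\|^2\le2\|g\|^2\le2 .
\]
Fix $\beta$ with $\|h_\beta-h^\circ_\beta\|^2\le2/R$. Write $h,h^\circ$ for $h_\beta,h_\beta^\circ$, put $\lambda=\beta L$, and let $a_\Lambda,b_\Lambda\in\{0,1\}^L$ be the vectors $(a_{\lambda+l})_{l<L}$, $(b_{\lambda+l})_{l<L}$.

\emph{Step 2: the frequency rectangle of the window.} For $x\in Q$, with $a_l=a_l(x)$ and $b_l=b_l(x)$, we truncate the local frequency of $v$ at the two ends of the window: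
\[
N_1'=\sum_{l\ge\lambda+L}b_l2^{p+l},\qquad N_1''=\sum_{l\ge\lambda}b_l2^{p+l},
\]
\[
N_2'=\sum_{l<\lambda}a_l2^{p+m-1-l},\qquad N_2''=\sum_{l<\lambda+L}a_l2^{p+m-1-l}.
\]
Let $\Theta(x)$ be $v(x)$ times the double sum in \eqref{eq:blocks} for these limits. By hypothesis $|\Theta(x)|\le1$ wherever $g(x)\ne0$. For $\xi,\eta\in\{0,1\}^L$ let $y_{\xi,\eta}\in G^2$ be the point with $a_\Lambda=\xi$, $b_\Lambda=\eta$ and all other digits $0$. We claim that
\begin{equation}\label{eq:window}
\Theta(x)=\mathbb E_{\xi,\eta}\big[H(a_\Lambda(x),b_\Lambda(x);\xi,\eta)\;h(x+y_{\xi,\eta})\big].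
\end{equation}
By \eqref{eq:conv} and $\psi=vg$,
\[
\Theta(x)=\int v(x)v(x+y)\,g(x+y)\,K_1(y_1)K_2(y_2)\,dy,\qquad K_i=\sum_{N_i'\le n<N_i''}w_n .
\]
The number $N_1'$ is a multiple of $2^{p+\lambda+L}$, and $N_1''-N_1'=2^{p+\lambda}\sum_{l<L}b_{\lambda+l}2^l$. So the integers in $[N_1',N_1'')$ are exactly the numbers $n'+\sum_{l<m}c_l2^{p+l}$ with $c_l=b_l$ for $l\ge\lambda+L$, with $c_\Lambda\prec b_\Lambda$, and with $c_l$ for $l<\lambda$ and $n'\in[0,2^p)$ arbitrary. The digit $c_l$ is paired with $y_1(p+l)=a_l(y)$, whence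
\[
K_1(y_1)=D_{2^p}(y_1)\;(-1)^{\sum_{l\ge\lambda+L}b_l(x)a_l(y)}\;\sum_{c\prec b_\Lambda(x)}(-1)^{c\cdot a_\Lambda(y)}\;\prod_{l<\lambda}2\cdot\mathbf 1[a_l(y)=0].
\]
The number $N_2'$ is a multiple of $2^{p+m-\lambda}$, and $N_2''-N_2'=2^{p+m-\lambda-L}\sum_{l<L}a_{\lambda+l}2^{L-1-l}$. So the integers in $[N_2',N_2'')$ are exactly the numbers $n''+\sum_{l<m}c'_l2^{p+m-1-l}$ with $c'_l=a_l$ for $l<\lambda$, with $c'_\Lambda\prec'a_\Lambda$, and with $c'_l$ for $l\ge\lambda+L$ and $n''\in[0,2^p)$ arbitrary. The digit $c'_l$ is paired with $b_l(y)$, whence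
\[
K_2(y_2)=D_{2^p}(y_2)\;(-1)^{\sum_{l<\lambda}a_l(x)b_l(y)}\;\sum_{c'\prec'a_\Lambda(x)}(-1)^{c'\cdot b_\Lambda(y)}\;\prod_{l\ge\lambda+L}2\cdot\mathbf 1[b_l(y)=0].
\]
Where $K_1K_2\ne0$, the digits of $y$ with index below $p$ vanish; there $x+y\in Q$, $v_0(x+y)=v_0(x)$, and
\[
v(x)v(x+y)=(-1)^{\sum_{l<m}(a_l(y)b_l(y)+a_l(x)b_l(y)+b_l(x)a_l(y))}.
\]
For $l<\lambda$ we have $a_l(y)=0$, and the remaining sign $(-1)^{a_l(x)b_l(y)}$ cancels against the one in $K_2$. For $l\ge\lambda+L$ we have $b_l(y)=0$, and the remaining sign $(-1)^{b_l(x)a_l(y)}$ cancels against the one in $K_1$. The indices $l\in\Lambda$, together with the two sums over $c$ and $c'$, give $H(a_\Lambda(x),b_\Lambda(x);a_\Lambda(y),b_\Lambda(y))$. The other factors, $D_{2^p}$ and $2\cdot\mathbf 1[\cdot]$, multiply to a probability density under which the digits of $y$ below $p$, the $a_l(y)$ with $l<\lambda$ and the $b_l(y)$ with $l\ge\lambda+L$ are $0$, while all other digits remain independent fair bits. Integrating $g(x+y)$ over the $a_l(y)$ with $l\ge\lambda+L$ and the $b_l(y)$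 with $l<\lambda$ applies $\mathsf A_{\beta+1}\mathsf B_\beta$ and turns $g$ into $h$. With $\xi=a_\Lambda(y)$ and $\eta=b_\Lambda(y)$ this is \eqref{eq:window}.

\emph{Step 3: conclusion.} Since $h^\circ(x+y_{\xi,\eta})=h^\circ(x)$, \eqref{eq:window} gives $\Theta=h^\circ\,\Xi(a_\Lambda,b_\Lambda)+e$, where $|e(x)|\le2^{2L}\,\mathbb E_{\xi,\eta}|(h-h^\circ)(x+y_{\xi,\eta})|$. Translation by $y_{\xi,\eta}$ preserves the measure on $Q$, so the triangle inequality for the norm yields $\|e\|\le2^{2L}\sqrt{2/R}$, and $\mathbb P(|e|>1)\le2^{4L}\cdot2/R\le\delta/3$.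

Let $Y=\{|h^\circ|>\delta/3\}$. The function $h^\circ$ is a conditional expectation of $g$, and $Y$ belongs to the conditioning $\sigma$-field, so $\mathbb E[|h^\circ|\mathbf 1_Y]\le\mathbb E[|g|\mathbf 1_Y]$. Hence
\[
|\mathbb Eg|=|\mathbb Eh^\circ|\le\frac\delta3+\mathbb E[|g|\mathbf 1_Y]\le\frac\delta3+\mathbb P(Y\cap\{g\ne0\}).
\]
This passage from $h^\circ$ back to $g$ is what allows us to use a hypothesis that holds only where $g\ne0$. On $Y\cap\{g\ne0\}$ we have $|h^\circ\Xi|\le1+|e|$, so either $|e|>1$ or $|\Xi|\le6/\delta$. Each of these events has probability at most $\delta/3$, and $|\mathbb Eg|\le\delta$.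
\end{proof}

\section{Quasi-measures}\label{sec:quasi}

The series in Proposition~\ref{prop:B} is not known to be a Fourier series, but it still has a support and can be localized.

A \emph{quasi-measure} on a cube $Q\subset G^s$ is a finitely additive real function $\mu$ on the clopen subsets of $Q$. A locally constant function $\phi$ on $Q$ has finite rank $r$, and $\int_Q\phi\,d\mu$ is the sum of $\phi(Q')\mu(Q')$ over the cubes $Q'\subset Q$ of rank $r$. Call a cube \emph{null} if all its subcubes have $\mu$-value $0$, and let $\operatorname{supp}\mu$ be the complement in $Q$ of the union of the null cubes; it is compact. A clopen set $Y$ disjoint from $\operatorname{supp}\mu$ has $\mu(Y)=0$: by compactness finitely many null cubes cover $Y$, and for large $r$ the set $Y$ is a disjoint union of rank-$r$ cubes each lying in one of them. In particular $\operatorname{supp}\mu=\emptyset$ if and only if $\mu=0$. For a subcube $Q'$ we have $\operatorname{supp}(\mu|_{Q'})=Q'\cap\operatorname{supp}\mu$. Put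
\[
S^\mu_{\mathbf N}(x)=\int_Q\prod_{i=1}^sD_{N_i}(x_i+t_i)\,d\mu(t),
\]
a locally constant function of $x$. For $s=0$, $G^0$ is a point, $\mu$ is a number and $S^\mu=\mu$. From $D_{2^r}=2^r\mathbf 1_{I_r}$ and \eqref{eq:dirichlet} we get, for a subcube $Q'\subset Q$ of rank $q'$ and $x\in Q'$,
\begin{align}
S^\mu_{(2^r,\dots,2^r)}(x)&=2^{rs}\mu(Q_r(x))\qquad(r\ge q'),\label{eq:density}\\
S^\mu_{\mathbf N}(x)&=S^{\mu|_{Q'}}_{\mathbf N}(x)\qquad\text{if all $N_i$ are multiples of }2^{q'}.\label{eq:local}
\end{align}
A series with coefficients $a_{\mathbf n}$ defines a quasi-measure on $G^d$ by $\mu(Y)=\int_YS_{(2^r,\dots,2^r)}$ for any $r$ such that $\mathbf 1_Y$ is of rank $r$; the value does not depend on $r$, because $\mathbf 1_Y$ is orthogonal to every $w_{\mathbf n}$ with some $n_i\ge2^r$. Then $a_{\mathbf n}=\int w_{\mathbf n}\,d\mu$ and $S_{\mathbf N}=S^\mu_{\mathbf N}$, so all coefficients vanish if $\mu=0$.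

Convergence is assumed only on $G_*^d$, so mass could sit on a hyperplane $\{x_i=e\}$ with $e\in G_0$. The sums $S_{2^r}$ do not detect it: for $s=1$ the series $\sum_nw_n(e)w_n(x)$ has $S_{2^r}(x)=D_{2^r}(x+e)=0$ for large $r$ at every $x\ne e$. The sums $S_{2^r+2^i}$ do.

\begin{lemma}\label{lem:hyper}
Let $s\ge1$, let $\mu$ be a quasi-measure on a cube $Q=Q_1\times Q_*\subset G\times G^{s-1}$, and suppose $\operatorname{supp}\mu\subset\{x_1=e\}$ for some $e\in Q_1$. Define $\mu'(Y)=\mu(Q_1\times Y)$ for clopen $Y\subset Q_*$. If $\mu'=0$, then $\mu=0$. If $x_1\ne e$ and $i$ is the index of the first digit in which $x_1$ and $e$ differ, then for all $r>i$, $\mathbf N'$ and $x'$,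
\[
\big|S^\mu_{(2^r+2^i,\,\mathbf N')}(x_1,x')\big|=2^i\,\big|S^{\mu'}_{\mathbf N'}(x')\big| .
\]
\end{lemma}

\begin{proof}
Let $Y_1\subset Q_1$ and $Y\subset Q_*$ be clopen. If $e\notin Y_1$, then $Y_1\times Y$ misses the support and has value $0$. If $e\in Y_1$, apply this to $Q_1\setminus Y_1$. So $\mu(Y_1\times Y)=\mathbf 1[e\in Y_1]\,\mu'(Y)$. This gives the first claim, and also $S^\mu_{(N_1,\mathbf N')}(x_1,x')=D_{N_1}(u)S^{\mu'}_{\mathbf N'}(x')$ with $u=x_1+e\in I_i\setminus I_{i+1}$. For $r>i$, \eqref{eq:dirichlet} gives $D_{2^r+2^i}(u)=D_{2^r}(u)+r_r(u)D_{2^i}(u)=\pm2^i$.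
\end{proof}

Let $\Sigma_q=\{0\}\cup\{2^i:i\ge q\}$, and for $\sigma\in\Sigma_q^s$ put $\mathbf N(r,\sigma)=(2^r+\sigma_1,\dots,2^r+\sigma_s)$. For $r\ge q$ its entries are multiples of $2^q$, and for fixed $\sigma$ their ratios tend to $1$ as $r\to\infty$. So for each $\rho<1$ the index $\mathbf N(r,\sigma)$ is $\rho$-regular for large $r$, although it is not $1$-regular unless all $\sigma_i$ agree. We shall use Baire's theorem in the following form: if a nonempty compact set $F\subset G^s$ is covered by countably many closed sets, then one of them contains $F\cap Q'\ne\emptyset$ for some cube $Q'$, which may be taken of arbitrarily large rank.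

\begin{lemma}\label{lem:cube}
Let $s\ge0$ and let $\mu$ be a quasi-measure on a cube $Q\subset G^s$ of rank $q$. Suppose that $S^\mu_{\mathbf N(r,\sigma)}(x)\to0$ as $r\to\infty$ for every $x\in Q\cap G_*^s$ and every $\sigma\in\Sigma_q^s$. Then $\mu=0$.
\end{lemma}

\begin{proof}
We use induction on $s$. For $s=0$ the hypothesis says that the number $\mu$ is $0$. Let $s\ge1$ and suppose $F=\operatorname{supp}\mu\neq\emptyset$. The closed sets
\[
F_M=\{x\in F:|S^\mu_{(2^r,\dots,2^r)}(x)|\le1\text{ for all }r\ge M\},\qquad M=1,2,\dots,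
\]
cover $F\cap G_*^s$ (take $\sigma=0$), and the countably many hyperplanes $\{x_i=e\}$, $i\le s$, $e\in G_0$, cover the rest of $F$. By Baire's theorem one of these sets contains $F\cap Q'\ne\emptyset$ for a cube $Q'\subset Q$ of rank $q'\ge q$. We show that $\mu|_{Q'}=0$, which contradicts $F\cap Q'\neq\emptyset$.

Suppose $F\cap Q'\subset F_M$. Let $r\ge\max(M,q')$ and $x\in Q'$. By \eqref{eq:density}, $S^\mu_{(2^r,\dots,2^r)}(x)$ is $0$ if $Q_r(x)\cap F=\emptyset$, and otherwise equals its value at a point of $F\cap Q_r(x)\subset F_M$. So these functions are bounded by $1$ on $Q'$, and they tend to $0$ on $Q'\cap G_*^s$, which is almost all of $Q'$. For a cube $Q''\subset Q'$ and large $r$ we have $\mu(Q'')=\int_{Q''}S^\mu_{(2^r,\dots,2^r)}$, and dominated convergence gives $\mu(Q'')=0$.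

Suppose $F\cap Q'\subset\{x_i=e\}$; by symmetry let $i=1$, and write $Q'=Q_1'\times Q_*'$, so that $e\in Q_1'$. Let $\mu'$ be the quasi-measure on $Q_*'$ that Lemma~\ref{lem:hyper} attaches to $\mu|_{Q'}$. Let $x_1$ agree with $e$ in the first $q'$ digits, differ from $e$ in the digit of index $q'$, and have all later digits $0$; then $x_1\in Q_1'\cap G_*$. For $x'\in Q_*'\cap G_*^{s-1}$, $\sigma'\in\Sigma_{q'}^{s-1}$ and $r>q'$, \eqref{eq:local} and Lemma~\ref{lem:hyper} give
\[
2^{q'}\big|S^{\mu'}_{\mathbf N(r,\sigma')}(x')\big|=\big|S^\mu_{\mathbf N(r,(2^{q'},\sigma'))}(x_1,x')\big|,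
\]
and the right side tends to $0$ because $(2^{q'},\sigma')\in\Sigma_q^s$. By the induction hypothesis $\mu'=0$, so $\mu|_{Q'}=0$.
\end{proof}

\section{Sets of uniqueness of large measure}\label{sec:B}

Let $d\ge3$. We write points of $G^d$ as $t=(t_1,t_2,z)$ with $z=(t_3,\dots,t_d)$, put $\pi(t)=(t_1,t_2)$, and write $T_{N_1,N_2;\,n_z}$ for the slices with $A=\{1,2\}$.

\subsection{The idea}

Let a series converge to $0$ on an open set $W$, and let $\mu$ be its quasi-measure. Two facts will be played against each other.

First, suppose that $W$ meets every fiber $\{(x_1,x_2)\}\times G^{d-2}$. By \eqref{eq:diff} a slice $T_{N_1,N_2;\,n_z}(x_1,x_2)$ is a signed sum of $2^{d-2}$ partial sums at $(x_1,x_2,z)$, for \emph{any} $z$. Choosing $z$ so that the point lies in $W$, we find that two-dimensional slices are small at every point $(x_1,x_2)$, even at projections of points of $\operatorname{supp}\mu$. This is the role of the third variable. For $d=2$ the same device yields only one-dimensional slices.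

Second, $\mu$ vanishes on $W$. Take $d=3$ and the simplest choice $W=\{U=1\}$ with $U(t)=v(t_1,t_2)\,r_\tau(t_1)r_\tau(t_2)r_\tau(t_3)$, where $v$ is the phase of Proposition~\ref{prop:core} and $\tau\ge p+m$. This $W$ meets every fiber, since the digit $t_3(\tau)$ adjusts the sign. From $\mathbf 1_W=\frac12(1+U)$ and $\mu(W)=0$ we get $a_{\mathbf 0}=\mu(G^3)=-\int U\,d\mu$. The right side is $-\int v\psi$, where $\psi$ has the coefficients $\hat\psi(n_1,n_2)=a_{(2^\tau+n_1,\,2^\tau+n_2,\,2^\tau)}$ for $n_1,n_2<2^{p+m}$. The rectangular sums of $\psi$ are differences of slices, and the factors $r_\tau$ have moved all frequencies close to $2^\tau$, so that the indices are nearly equal. If the slices are bounded, Proposition~\ref{prop:core} makes $a_{\mathbf 0}$ small.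

This $W$ has measure $\frac12$. To make it small we intersect $J$ such sets built on disjoint ranges of digits; in each product of the functions $U$ the factor with the highest digits plays the role of $v$, and the others are absorbed in $v_0$. To make $a_{\mathbf 0}$, and $\mu(Q)$ for every small cube $Q$, not only small but zero, we repeat the construction at infinitely many stages.

\subsection{Construction of $P$}

For $j=1,2,\dots$ choose an integer $J=J_j\ge1$ with $2^{-J_j}\le\varepsilon2^{-j-1}$, put $\delta_j=8^{-J_j}$, and let $m=m(\delta_j)$ be given by Proposition~\ref{prop:core}. Suppressing $j$ from the notation, put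
\[
p_1=j,\qquad\tau_k=p_k+m+j,\qquad p_{k+1}=\tau_k+1\qquad(1\le k\le J),
\]
\[
U_k(t)=(-1)^{\sum_{l<m}t_1(p_k+l)\,t_2(p_k+m-1-l)}\prod_{i=1}^dr_{\tau_k}(t_i),
\]
\[
W_j=\{U_1=\dots=U_J=1\},\qquad W=\bigcup_{j\ge1}W_j,\qquad P=G^d\setminus W .
\]
Figure~\ref{fig:digits} shows the digits involved. The index $\tau_k$ lies in no block $[p_{k'},p_{k'}+m)$, and the $\tau_k$ are distinct. So for each coordinate $i$ the digit $t_i(\tau_k)$ enters $U_k$ only through the factor $r_{\tau_k}(t_i)$ and does not enter the other functions of stage $j$. Consequently, when all other digits of $t$ are given, exactly one of the $2^J$ choices of $(t_i(\tau_k))_{k\le J}$ puts $t$ in $W_j$. It follows that $|W_j|=2^{-J_j}$. Each $W_j$ is clopen, so $P$ is compact, and $|P|\ge1-\sum_j\varepsilon2^{-j-1}=1-\varepsilon/2>1-\varepsilon$.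

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.4cm,y=0.75cm]
\draw (0,2)--(27,2); \draw (0,1)--(27,1); \draw (0,0)--(27,0);
\node[left] at (0,2) {$t_1$}; \node[left] at (0,1) {$t_2$}; \node[left] at (0,0) {$t_3,\dots,t_d$};
\draw[very thick,->] (3,2)--(10,2); \draw[very thick,<-] (3,1)--(10,1);
\draw[very thick,->] (14,2)--(21,2); \draw[very thick,<-] (14,1)--(21,1);
\fill (13,2) circle (2.5pt) (13,1) circle (2.5pt) (13,0) circle (2.5pt);
\fill (24,2) circle (2.5pt) (24,1) circle (2.5pt) (24,0) circle (2.5pt);
\draw[dotted] (3,2.4)--(3,-0.3) (10,2.4)--(10,-0.3) (14,2.4)--(14,-0.3) (21,2.4)--(21,-0.3);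
\node[below] at (3,-0.3) {$p_1=j$}; \node[below] at (9.7,-0.3) {$p_1+m$};
\node[below] at (12.8,-0.3) {$\tau_1$}; \node[below] at (14.4,-0.3) {$p_2$};
\node[below] at (20.7,-0.3) {$p_2+m$}; \node[below] at (24,-0.3) {$\tau_2$};
\end{tikzpicture}
\caption{The digits on which $U_1$ and $U_2$ depend at stage $j$; the digit index increases to the right. In the block $[p_k,p_k+m)$ the digits of $t_1$ are paired with those of $t_2$ in reverse order (arrows). After a gap of $j$ unused digits comes the digit of index $\tau_k$ (dots), which is used in all $d$ coordinates.}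
\label{fig:digits}
\end{figure}

\begin{lemma}\label{lem:lines}
Let $i\in[d]$, let $I\subset G$ be a cube, and let the coordinates $x_{i'}\in G$, $i'\ne i$, be given. There is $x_i\in I$ with only finitely many nonzero digits, so that $x_i\in G_*$, such that $x\in W$.
\end{lemma}

\begin{proof}
Let $q$ be the rank of $I$ and $j\ge\max(q,1)$; at stage $j$ all $\tau_k$ exceed $q$. Give $x_i$ the first $q$ digits prescribed by $I$, choose the digits of index $\tau_k$ so that $x\in W_j$, and let all other digits be $0$.
\end{proof}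

\subsection{Proof of Proposition~\ref{prop:B}}

Fix $\rho\in(0,1)$, and let a series with coefficients $a_{\mathbf n}$ converge $\rho$-regularly to $0$ at every point of $G_*^d\cap W$. Let $\mu$ be its quasi-measure and $F=\operatorname{supp}\mu$. We assume $F\ne\emptyset$ and derive a contradiction.

\emph{Step 1: $F\subset P$.} Let $Q\subset W$ be a cube of rank $q$, $x\in Q\cap G_*^d$, $\sigma\in\Sigma_q^d$. Since $\rho<1$, the index $\mathbf N(r,\sigma)$ is $\rho$-regular for large $r$, so $S^{\mu|_Q}_{\mathbf N(r,\sigma)}(x)=S_{\mathbf N(r,\sigma)}(x)\to0$ by \eqref{eq:local}. Lemma~\ref{lem:cube} gives $\mu|_Q=0$. The open set $W$ is a union of cubes, so $F\cap W=\emptyset$.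

\emph{Step 2: a uniform bound for slices on a portion of $\pi(F)$.} For $M\ge1$ call $(N_1,N_2,n_z)$ \emph{$M$-admissible} if the numbers $N_1$, $N_2$, $n_i$, $n_i+1$ $(3\le i\le d)$ are all at least $M$ and have pairwise ratios at least $\rho$. Then each index $(N_1,N_2,n_z+\zeta)$, $\zeta\in\{0,1\}^{d-2}$, is $\rho$-regular with entries at least $M$. Let $(x_1,x_2)\in G_*^2$. Lemma~\ref{lem:lines}, with $i=3$ and $x_4=\dots=x_d=0$, gives $z\in G_*^{d-2}$ with $x=(x_1,x_2,z)\in W$. There is $M$ such that $|S_{\mathbf N}(x)|\le2^{-(d-2)}$ for all $\rho$-regular $\mathbf N$ with entries at least $M$, and \eqref{eq:diff} gives $|T_{N_1,N_2;\,n_z}(x_1,x_2)|\le1$ for all $M$-admissible indices. Therefore the compact set $\pi(F)$ is covered by the closed sets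
\[
F_M=\{y\in\pi(F):|T_{N_1,N_2;\,n_z}(y)|\le1\text{ for all $M$-admissible indices}\}
\]
and the lines $\{y_i=e\}$, $i=1,2$, $e\in G_0$. By Baire's theorem one of these sets contains $\pi(F)\cap Q_0\ne\emptyset$ for a cube $Q_0\subset G^2$, of rank $q$ say.

This set is not a line. Suppose $\pi(F)\cap Q_0\subset\{y_1=e\}$; for $\{y_2=e\}$ exchange the roles of the first two coordinates in what follows, which Lemmas~\ref{lem:hyper} and~\ref{lem:lines} permit. Take a cube $Q'=Q_1'\times Q_*'\subset Q_0\times G^{d-2}$ of rank $q$ that meets $F$. Then $F\cap Q'\subset\{x_1=e\}$ and $e\in Q_1'$. Let $\mu'$ be the quasi-measure on $Q_*'\subset G^{d-1}$ that Lemma~\ref{lem:hyper} attaches to $\mu|_{Q'}$. Let $x'\in Q_*'\cap G_*^{d-1}$ and $\sigma'\in\Sigma_q^{d-1}$. Lemma~\ref{lem:lines} gives $x_1\in Q_1'\cap G_*$ with $(x_1,x')\in W$; it differs from $e\in G_0$, first in a digit of index $i\ge q$. By \eqref{eq:local} and Lemma~\ref{lem:hyper}, for $r>i$,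
\[
2^i\big|S^{\mu'}_{\mathbf N(r,\sigma')}(x')\big|=\big|S_{\mathbf N(r,(2^i,\sigma'))}(x_1,x')\big|\to0\qquad(r\to\infty),
\]
because the series converges $\rho$-regularly at $(x_1,x')$. Lemma~\ref{lem:cube} gives $\mu'=0$, so $\mu|_{Q'}=0$, although $Q'$ meets $F$. Hence there is $M$ with
\begin{equation}\label{eq:unif}
|T_{N_1,N_2;\,n_z}(y)|\le1\quad\text{for all }y\in\pi(F)\cap Q_0\text{ and all $M$-admissible indices.}
\end{equation}

\emph{Step 3: $\mu(Q)=0$ for every cube $Q\subset Q_0\times G^{d-2}$.} This makes every such cube null, so $F\cap(Q_0\times G^{d-2})=\emptyset$, contradicting $\pi(F)\cap Q_0\neq\emptyset$ and finishing the proof.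

Write $Q=Q^{12}\times Q_z$ with $Q^{12}\subset Q_0$, let $q'$ be the rank of $Q$, and fix $z_Q\in Q_z$. Let $j$ be so large that
\[
j\ge q',\qquad2^j\ge M,\qquad(1+2^{-j})^{-1}\ge\rho ;
\]
the last condition can be met because $\rho<1$. Use the objects of stage $j$, and put $r=\tau_J+1$ and $f=S_{(2^r,\dots,2^r)}$. The set $W_j$ is a union of cubes of rank $r$ disjoint from $F$, so $f=0$ on $W_j$ by \eqref{eq:density}. With $U_{\mathcal K}=\prod_{k\in\mathcal K}U_k$ we have $2^J\mathbf 1_{W_j}=\prod_k(1+U_k)=\sum_{\mathcal K\subset[J]}U_{\mathcal K}$. Multiplying by $f$ and integrating over $Q$ gives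
\begin{equation}\label{eq:expand}
\mu(Q)=\int_Qf=-\sum_{\emptyset\ne\mathcal K\subset[J]}\int_QfU_{\mathcal K}.
\end{equation}

Fix $\mathcal K\ne\emptyset$, let $k=\max\mathcal K$, and put $p=p_k$, $\tau=\tau_k$, $\bar n=\sum_{k'\in\mathcal K}2^{\tau_{k'}}$. Then
\[
U_{\mathcal K}(t)=v(t_1,t_2)\,r_\tau(t_1)r_\tau(t_2)\prod_{i\ge3}w_{\bar n}(t_i),
\]
where $v$ has the form required in Proposition~\ref{prop:core}: the factor $v_0$ collects the $(t_1,t_2)$-parts of the $U_{k'}$ with $k'\in\mathcal K$, $k'<k$, which depend only on digits of index at most $\tau_{k-1}<p$. We integrate out $z$ and then remove the modulation $r_\tau(t_1)r_\tau(t_2)$: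
\[
\varphi(t_1,t_2)=\int_{Q_z}f(t_1,t_2,z)\prod_{i\ge3}w_{\bar n}(t_i)\,dz,\qquad\psi=\mathcal E_{p+m}\big[\varphi\;r_\tau(t_1)r_\tau(t_2)\big].
\]
Since $v\mathbf 1_{Q^{12}}$ is of rank $p+m$,
\begin{equation}\label{eq:reduce}
\int_QfU_{\mathcal K}=\int_{Q^{12}}v\,r_\tau(t_1)r_\tau(t_2)\,\varphi=\int_{Q^{12}}v\psi .
\end{equation}

\emph{Partial sums of $\varphi$ are averages of slices.} From $D_{2^{q'}}=2^{q'}\mathbf 1_{I_{q'}}$ we get $\mathbf 1_{Q_z}(z)=2^{-q'(d-2)}\sum_\nu w_\nu(z_Q)w_\nu(z)$, the sum over $\nu=(\nu_3,\dots,\nu_d)\in[0,2^{q'})^{d-2}$. The nonzero digits of $\bar n$ have index at least $j\ge q'$, so $w_{\bar n}w_{\nu_i}=w_{\bar n+\nu_i}$. Moreover the nonzero digits of $\bar n-2^\tau+\nu_i$ all have index less than $p$, so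
\begin{equation}\label{eq:range}
2^\tau\le\bar n+\nu_i<\bar n+\nu_i+1\le2^\tau+2^p ,
\end{equation}
and in particular $\bar n+\nu_i<2^r$. Writing $\bar n+\nu=(\bar n+\nu_i)_{i\ge3}$, we obtain $\hat\varphi(n_1,n_2)=2^{-q'(d-2)}\sum_\nu w_\nu(z_Q)\,a_{(n_1,n_2,\bar n+\nu)}$ for $n_1,n_2<2^r$, and so
\[
S_{N_1,N_2}\varphi(y)=2^{-q'(d-2)}\sum_\nu w_\nu(z_Q)\,T_{N_1,N_2;\,\bar n+\nu}(y)\qquad(N_1,N_2\le2^r).
\]
Let $N_1,N_2\in[2^\tau,2^\tau+2^{p+m}]$. Because of the gap, $2^{p+m}=2^{-j}2^\tau$, so $N_1$, $N_2$ and the numbers in \eqref{eq:range} all lie in $[2^\tau,(1+2^{-j})2^\tau]$. Hence $N_1,N_2\le2^r$, and $(N_1,N_2,\bar n+\nu)$ is $M$-admissible, since $2^\tau\ge2^j\ge M$. By \eqref{eq:unif},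
\begin{equation}\label{eq:phi}
|S_{N_1,N_2}\varphi(y)|\le1\qquad\text{for }y\in\pi(F)\cap Q_0\text{ and }N_1,N_2\in[2^\tau,2^\tau+2^{p+m}].
\end{equation}

\emph{The function $\psi/4$ satisfies the hypothesis of Proposition~\ref{prop:core} on $Q^{12}$.} The cube $Q^{12}$ has rank $q'\le j\le p$. For $n<2^{p+m}\le2^\tau$ we have $r_\tau w_n=w_{2^\tau+n}$, so $\hat\psi(n_1,n_2)=\hat\varphi(2^\tau+n_1,2^\tau+n_2)$ for $n_1,n_2<2^{p+m}$. Thus the double sum in \eqref{eq:blocks} at a point $y$ equals $r_\tau(y_1)r_\tau(y_2)$ times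
\[
\big(S_{M_1'',M_2''}-S_{M_1',M_2''}-S_{M_1'',M_2'}+S_{M_1',M_2'}\big)\varphi(y),\qquad M_i'=2^\tau+N_i',\quad M_i''=2^\tau+N_i'',
\]
and by \eqref{eq:phi} it has modulus at most $4$ when $y\in\pi(F)\cap Q_0$. Now let $x\in Q^{12}$ with $\psi(x)\ne0$, and put $\tilde Q=Q_{p+m}(x)\subset Q^{12}\subset Q_0$. Then $\varphi\not\equiv0$ on $\tilde Q$, so $f\not\equiv0$ on $\tilde Q\times Q_z$. By \eqref{eq:density} some cube of rank $r$ in $\tilde Q\times Q_z$ has nonzero $\mu$-value and therefore meets $F$. So there is $y\in\pi(F)\cap\tilde Q$. For fixed limits the double sum in \eqref{eq:blocks} is a function of rank $p+m$, so its value at $x$ equals its value at $y$ and has modulus at most $4$.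

Proposition~\ref{prop:core} and \eqref{eq:reduce} give $|\int_QfU_{\mathcal K}|\le4\delta_j|Q^{12}|\le4\cdot8^{-J_j}$. By \eqref{eq:expand},
\[
|\mu(Q)|\le2^{J_j}\cdot4\cdot8^{-J_j}=4\cdot4^{-J_j}.
\]
This holds for all large $j$, and $J_j\to\infty$, so $\mu(Q)=0$. This completes Step 3 and the proof of Proposition~\ref{prop:B}, and with it the proof of Theorem~\ref{thm:B}. \qed

\begin{remark}
The set $P$ does not depend on $\rho$ because the gap of $j$ digits below $\tau_k$ grows with the stage: all indices used at stage $j$ have ratios at least $(1+2^{-j})^{-1}$. These ratios tend to $1$, but the proof needs $N_1$ and $N_2$ to vary independently of each other and of the frozen frequencies. For $\rho=1$ this freedom is lost, and Theorem~\ref{thm:A} shows that the conclusion is lost with it whenever $|P|>0$.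
\end{remark}

\begin{thebibliography}{9}

\bibitem{Billard}
P. Billard, Studia Math. \textbf{28} (1967), 363--388.

\bibitem{WDA}
\emph{Walsh and Dyadic Analysis},
\texttt{https://epublikacije.arhimediagroup.rs/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 02/\allowbreak walsh-and-dyadic-analysis.pdf}

\end{thebibliography}
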